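\title{Rectangle contact representations of toroidal triangulations}

\begin{abstract}
We prove that a triangulation of the torus in which every contractible triangle bounds a face is the contact graph of a tiling of a flat torus by axis-parallel rectangles. This proves a conjecture of Gon\c{c}alves under a weaker hypothesis. Conversely, the graph of a toroidal triangulation has a rectangle contact representation only if it has an embedding of this kind, and then the rectangles necessarily tile the torus. The proof solves a discrete extremal-length problem to obtain a possibly degenerate tiling. The parameters are chosen so that no horizontal and no vertical line of the torus closes up; this makes the horizontal and the vertical contact digraphs strongly connected, and strong connectivity leaves enough room to resolve all degeneracies at once.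
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{toroidal triangulation} is a simple graph $T$ (no loops, no multiple edges) together with a cellular embedding of $T$ in the torus in which every face is an open disc bounded by a $3$-cycle of $T$. A triangle ($3$-cycle) of $T$ \emph{bounds a face} if it is the boundary of one of the faces of this embedding. If $T$ has $n$ vertices, Euler's formula gives $3n$ edges and $2n$ faces.

A \emph{toric parallelogram} is the torus obtained from a parallelogram of the plane by identifying opposite sides; equivalently, it is $\mathbb{R}^2/\Lambda$ for the lattice $\Lambda$ spanned by two sides. Fix two perpendicular directions in the plane, called horizontal and vertical; they need not be parallel to the sides of the parallelogram. A \emph{rectangle} in the toric parallelogram is the image of a closed planar rectangle with nonempty interior and with horizontal and vertical sides, on which the quotient map is injective. A \emph{contact representation} of $T$ with rectangles assigns to each vertex $x$ a rectangle $R_x$ so that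
\begin{itemize}
\item the rectangles have pairwise disjoint interiors;
\item if $x$ and $y$ are adjacent, the boundaries of $R_x$ and $R_y$ share a segment of positive length;
\item if $x\neq y$ are not adjacent, then $R_x\cap R_y=\emptyset$.
\end{itemize}
In particular, two rectangles that meet only in a point do not represent an edge. The following conjecture of Gon\c{c}alves appears in \cite{SGT}.

\begin{quote}
\textbf{Conjecture.} \emph{If every triangle of a toroidal triangulation $T$ bounds a face, then $T$ has a contact representation with rectangles in a toric parallelogram.}
\end{quote}

Some condition on triangles is unavoidable. Three intervals on a line that meet pairwise have a common point, namely the largest left endpoint; applying this to both coordinates, three axis-parallel rectangles of the plane that meet pairwise have a common point. Their union is then star-shaped and surrounds no hole, so no fourth rectangle fits ``inside'' the triangle that they represent. On the torus this argument applies only to triangles that lift to closed curves in the plane. Call a cycle of $T$ \emph{contractible} if it is null-homotopic in the torus. The argument suggests the condition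
\begin{itemize}
\item[(E)] every contractible $3$-cycle of $T$ bounds a face,
\end{itemize}
which holds whenever every triangle bounds a face. A count suggests that nothing else stands in the way. In a tiling by $n$ rectangles with no four meeting at a point, the $4n$ corners are used up two at a time by the T-shaped junctions where three rectangles meet, so there are $2n$ junctions: one for each face of $T$. We prove that this picture can always be realized.

\begin{theorem}\label{thm:main}
If a toroidal triangulation $T$ satisfies \textup{(E)}, in particular if every triangle of $T$ bounds a face, then $T$ has a contact representation with rectangles in a toric parallelogram. The rectangles can be chosen to tile the torus, with no four meeting at a point, so that the triples of rectangles meeting at a point are exactly the vertex sets of the faces of $T$.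
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $G$ be the underlying graph of some toroidal triangulation. Then $G$ has a contact representation with rectangles in a toric parallelogram if and only if $G$ has an embedding as a toroidal triangulation satisfying \textup{(E)}. Moreover, in every such contact representation the rectangles tile the torus.
\end{theorem}

The proof of Theorem~\ref{thm:main} has three parts. Section~\ref{sec:glue} reduces the theorem to combinatorics: it suffices to know, for each vertex, which neighbors lie to the right, to the left, above and below, and in which order, provided that these lists fit together as at T-junctions and that the ``to the right'' and ``above'' digraphs are strongly connected. Sections~\ref{sec:extremal}--\ref{sec:strong} find most of this information by an extremal-length argument in the spirit of Schramm's square tilings. It produces a tiling in which some contacts may have shrunk to points and some rectangles may have shrunk to points; its parameters are chosen so that the flat torus has no closed horizontal and no closed vertical geodesic, and this forces strong connectivity. Sections~\ref{sec:window} and~\ref{sec:resolve} repair the degenerate places combinatorially. The one external theorem on rectangle layouts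 that we use is the Ko\'zmi\'nski--Kinnen theorem for plane graphs (Theorem~\ref{thm:KK}). Section~\ref{sec:converse} proves the converse.

\section{Brick walls and grids}\label{sec:examples}

The first example shows the quantities that drive the proof; the second shows what can degenerate.

\begin{example}[$K_7$]\label{ex:brick}
A simple graph with $n$ vertices and $3n$ edges has $3n\le\binom n2$, so $n\ge7$, and a toroidal triangulation with seven vertices has underlying graph $K_7$. Join two points of $\mathbb{Z}^2$ when their difference is one of the six \emph{steps} $\pm(1,0)$, $\pm(0,1)$, $\pm(-1,1)$. This is a triangulation of the plane. Let $\Gamma=\{(i,j): i+3j\equiv0 \pmod 7\}$. On the six steps $i+3j$ takes the values $\pm1,\pm3,\pm2$, that is, every nonzero residue once, so the quotient by $\Gamma$ is a toroidal triangulation with graph $K_7$.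

Fix $0<\theta<1$ and let $Q_{(i,j)}=[i+\theta j,\;i+1+\theta j]\times[j,\;j+1]$. These bricks tile the plane. The brick $Q_{(i,j)}$ meets its two neighbors in row $j$, and in row $j+1$ it meets exactly $Q_{(i,j+1)}$, along a segment of length $1-\theta$, and $Q_{(i-1,j+1)}$, along a segment of length $\theta$. So two bricks meet exactly when their indices differ by a step. With $\Phi(i,j)=(i+\theta j,\,j)$ we have $Q_{x+\gamma}=Q_x+\Phi(\gamma)$. No element of $\Gamma$ is a step, so a brick is disjoint from its translates by $\Phi(\Gamma\setminus\{0\})$, and the bricks give a contact representation of $K_7$ in $\mathbb{R}^2/\Phi(\Gamma)$.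

Now read this tiling from bottom to top. A closed walk in $K_7$ lifts to a walk from $x$ to some $x+\gamma$ and rises by $\ell(\gamma)$, where $\ell(i,j)=j$. Each step rises by at most the height $1$ of a brick, so
\[
\text{sum of the heights along the walk}\ \ge\ \ell(\gamma).
\]
Let a fluid flow upward through each horizontal contact at a rate equal to the length of the contact. The flow through a brick equals its width. The flow is $1-\theta$ times the $7$-cycle with step $(0,1)$, of class $(0,7)$, plus $\theta$ times the $7$-cycle with step $(-1,1)$, of class $(-7,7)$, and on both cycles the inequality above is an equality. The total class of the flow is $\sigma=(-7\theta,7)$, and $\ell(\sigma)=7$ is the total area of the bricks. In the general proof the heights solve a minimization problem whose constraints are the displayed inequalities, the flow consists of its Lagrange multipliers, and the identity between $\ell(\sigma)$ and the area turns a covering into a tiling. All these relations still hold at $\theta=0$, where the bricks form a square grid and the contacts with step $(-1,1)$ have shrunk to points.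
\end{example}

\begin{example}[grids]\label{ex:grid}
Let $k\ge3$ and $\Gamma=k\mathbb{Z}^2$. Take the grid graph on $\mathbb{Z}^2$ and add to each unit square, $\Gamma$-periodically, either one of its diagonals or a new vertex, its \emph{center}, joined to the four corners. Three pairwise adjacent vertices of this plane triangulation lie in one unit square and span a face, so the quotient satisfies (E). Put $Q_{(i,j)}=[i,i+1]\times[j,j+1]$, and for the center $y$ of the square with lower left corner $(i,j)$ let $Q_y$ be the point $(i+1,j+1)$. Adjacent vertices have intersecting sets $Q$, but at every point where four squares meet something has degenerated: one of the two diagonal pairs should touch along a segment, or a whole rectangle should appear.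

Each such point can be repaired locally, but the repairs interact. Suppose that all squares of the triangulation between rows $0$ and $1$ carry the diagonal of slope $1$, and all squares between rows $1$ and $2$ carry the diagonal of slope $-1$. Try to deform the tiling so that these diagonals become vertical contacts. Then the right sides of the rectangles of row $1$ touch only rectangles of row $1$, while their left sides touch rectangles of row $1$ and also of rows $0$ and $2$. The right sides and the left sides have the same total length, so this is impossible. The obstacle is that row $1$ is a closed band, bounded by horizontal lines that close up on the torus. The proof avoids it by ruling out such lines.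
\end{example}

\section{The lifted triangulation}\label{sec:prelim}

From here to the end of Section~\ref{sec:resolve}, $T$ is a toroidal triangulation satisfying (E), with vertex set $V$ and $n=|V|$. Write the torus as $\Gamma_{\mathbb{R}}/\Gamma$, where $\Gamma\cong\mathbb{Z}^2$ and $\Gamma_{\mathbb{R}}=\Gamma\otimes\mathbb{R}$ is an oriented plane, the universal cover, on which $\Gamma$ acts by translations. Let $\tilde T$ be the preimage of $T$, with vertex set $\tilde V$. A closed walk of $T$ has \emph{class} $\gamma\in\Gamma$ if it lifts to a walk from some $x$ to $x+\gamma$; a cycle is contractible exactly when its class is $0$. Functions on $V$ are also regarded as $\Gamma$-invariant functions on $\tilde V$. We write $x\sim y$ for adjacency.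

The graph $\tilde T$ is connected and locally finite, and it triangulates the plane. It is simple: a loop would project to a loop, and two edges with the same ends project to edges of $T$ with the same ends, hence to one edge, which has a unique lift from a given end. The group $\Gamma$ acts freely on vertices, edges and faces, because a translation that maps one of these bounded sets to itself is trivial.

We use the Jordan curve theorem in the following form.
\begin{itemize}
\item[(J)] If $C$ is a simple closed curve in the plane and $O$ is a nonempty bounded open set disjoint from $C$ with $\partial O\subset C$, then $O$ is the interior of $C$.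
\end{itemize}
Indeed, $O$ is open and closed in the complement of $C$, so it is a union of components, and it is bounded.

Condition (E) enters the proof only through the next lemma.

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(a)] The interior of every $3$-cycle of $\tilde T$ is a face of $\tilde T$. In particular it contains no vertex and no edge.
\item[(b)] If a $4$-cycle $C$ of $\tilde T$ has a chord, then the interior of $C$ consists of this chord and two faces. In particular $C$ has no vertex in its interior and has only one chord.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vertices of a $3$-cycle $C$ of $\tilde T$ project to pairwise adjacent, hence distinct, vertices of $T$. So $C$ projects to a contractible $3$-cycle, which bounds a face $f$ by (E). The lifts of $f$ are bounded by the lifts of this cycle, so one of them is bounded by $C$, and it is the interior of $C$ by (J).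

(b) The chord $e$ forms two $3$-cycles with $C$. By (a) they bound faces $f_1,f_2$, which are distinct because their vertex sets differ; so they are the faces on the two sides of $e$. The union of $f_1$, $f_2$ and the open edge $e$ is open, bounded and disjoint from $C$, and its boundary lies in $C$. By (J) it is the interior of $C$. A second chord would also lie in this interior, which contains only one edge.
\end{proof}

Identify the closed faces of $\tilde T$ with a standard triangle, compatibly along edges and $\Gamma$-invariantly; barycentric coordinates, midpoints and affine maps on faces refer to this identification. Cut every face into six \emph{small triangles}, each spanned by a vertex, the midpoint of an edge at that vertex, and the barycenter. The \emph{star} $\operatorname{St}_x$ of $x\in\tilde V$ is the union of the closed small triangles containing $x$. In a face at $x$ it is the set of points whose coordinate at $x$ is the largest, hence at least $1/3$. The stars cover the plane, and an edge $xy$ lies in $\operatorname{St}_x\cup\operatorname{St}_y$. If $x\ne y$ and a point lies in $\operatorname{St}_x\cap \operatorname{St}_y$, then $x$ and $y$ are both vertices of the open cell (edge or face) containing the point. So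
\begin{equation}\label{eq:stars}
x\neq y,\quad \operatorname{St}_x\cap \operatorname{St}_y\neq\emptyset\ \Longrightarrow\ x\sim y .
\end{equation}

When a set of rectangles shrinks to a point, we need to know that its neighbors surround it.

\begin{lemma}\label{lem:enclose}
Let $M\subset\tilde V$ be finite and nonempty, and let $N(M)$ be the set of vertices outside $M$ that are adjacent to $M$. Then some cycle of $\tilde T$ with all vertices in $N(M)$ has a vertex of $M$ in its interior.
\end{lemma}

\begin{proof}
Let $W=\bigcup_{x\in M}\operatorname{St}_x$ and $m\in M$. Call an edge \emph{mixed} if exactly one of its ends lies in $M$. A face has no mixed edge or two. In the first case it lies in $W$ or is disjoint from $W$; in the second case $\partial W$ crosses it along the two segments from the barycenter to the midpoints of the mixed edges. Thus $\partial W$ is a finite disjoint union of simple closed curves. Crossing one of these curves changes both membership in $W$ and the parity of the number of curves enclosing the point. Far away we are outside $W$ and this number is $0$, so $m$ is enclosed by an odd number of curves. Let $J$ be one of them; its winding number about $m$ is $\pm1$.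

Let $J$ cross successively the mixed edges $e_i=m_in_i$, with $m_i\in M$ and $n_i\in N(M)$, where $e_i$ and $e_{i+1}$ lie on the face $f_i$. Then $n_i=n_{i+1}$ or $n_in_{i+1}$ is an edge of $f_i$, so the $n_i$ form a closed walk $P$ in $N(M)$. In each $f_i$ move $J$ onto $P$ by a straight-line homotopy that sends the midpoint of $e_i$ to $n_i$ and the barycenter to the midpoint of $n_in_{i+1}$ (to $n_i$ if $n_i=n_{i+1}$). Every point of $J\cap f_i$ and every target point has positive total barycentric weight on the vertices of $f_i$ outside $M$; so does every point in between, and the homotopy avoids $m$. Hence $P$ has winding number $\pm1$ about $m$. A closed walk splits, by cutting at repeated vertices, into cycles and walks $uvu$ along one edge. The winding number is additive and vanishes for the latter, so some cycle of the splitting has nonzero winding number about $m$ and therefore has $m$ in its interior.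
\end{proof}

\begin{lemma}\label{lem:induced}
$T$ contains induced cycles $C_1,C_2$ whose classes $\beta_1,\beta_2$ are linearly independent in $\Gamma_{\mathbb{R}}$.
\end{lemma}

\begin{proof}
Since $\tilde T$ is connected, every element of $\Gamma$ is the class of a closed walk, so the classes of cycles generate $\Gamma$. Let $C_1$ be a shortest cycle of nonzero class $\beta_1$, and $C_2$ a shortest cycle whose class $\beta_2$ is not in $\mathbb{R}\beta_1$. A chord of $C_i$ would split it into two strictly shorter cycles whose classes, suitably oriented, add up to $\beta_i$. One of them would have nonzero class (for $i=1$) or class outside $\mathbb{R}\beta_1$ (for $i=2$), contradicting minimality.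
\end{proof}

\section{Layouts and gluing}\label{sec:glue}

Example~\ref{ex:grid} shows that perturbing a degenerate tiling is a global problem. We therefore do not perturb. We extract the combinatorial pattern of the desired tiling, choose new side lengths, and build a new torus by gluing. This section isolates what the pattern must satisfy.

In a tiling, draw a \emph{red} arc $x\to y$ when the rectangle of $y$ touches the right side of the rectangle of $x$, and a \emph{blue} arc $x\to y$ when it touches the top side; list the arcs along vertical sides from bottom to top and along horizontal sides from left to right.

\begin{definition}\label{def:layout}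
A \emph{layout} consists of a direction and a color, red or blue, for every edge of $\tilde T$, and, for every $x\in\tilde V$, linear orders on the four sets $\mathrm{Right}(x)$ (red arcs with tail $x$), $\mathrm{Left}(x)$ (red arcs with head $x$), $\mathrm{Top}(x)$ (blue arcs with tail $x$), $\mathrm{Bottom}(x)$ (blue arcs with head $x$), called the \emph{lists} of $x$. These data are $\Gamma$-invariant, all lists are nonempty, and the following holds.
\begin{itemize}
\item[(T)] Let $e,e'$ be consecutive arcs, in this order, in a list of $z$, and let $x,y$ be their other ends. Then $e$ is last in the list of $x$ that contains it, $e'$ is first in the list of $y$ that contains it, and there is an arc $d\colon x\to y$ of the other color. The arc $d$ is first in both lists containing it if $z$ is the tail of $e$ and $e'$, and last in both if $z$ is the head.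
\end{itemize}
\end{definition}

\begin{remark}\label{rem:T}
Condition (T) records what one sees at a T-junction $q$ of three rectangles. If $q$ lies inside the right side of $z$, between $x$ (below) and $y$ (above), then $q$ is the top left corner of $x$ and the bottom left corner of $y$. So $e$ is the highest contact on the left side of $x$, $e'$ is the lowest on the left side of $y$, and the contact $x\to y$ is the leftmost on the top of $x$ and on the bottom of $y$. If $q$ lies inside the left side of $z$, it is the top right corner of $x$ and the bottom right corner of $y$; again $e$ is highest and $e'$ lowest, and $x\to y$ is now the rightmost contact. The reflection in a line of slope $1$ exchanges red with blue, $\mathrm{Right}$ with $\mathrm{Top}$ and $\mathrm{Left}$ with $\mathrm{Bottom}$, preserves the orders and preserves (T); it gives the two remaining cases. In every case, all list ends mentioned in (T) are ends located at $q$.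
\end{remark}

A layout descends to $T$: every edge of $T$ gets a direction and a color, and every $v\in V$ gets the lists of any of its lifts. Let $\mathcal{R}$ and $\mathcal{B}$ be the digraphs on $V$ formed by the red and by the blue arcs. A digraph is \emph{strongly connected} if there is a directed path from every vertex to every other. A \emph{circulation} is a function on the arcs whose sum over the arcs entering a vertex equals its sum over the arcs leaving it; this common value is the \emph{throughput} of the vertex.

\begin{proposition}\label{prop:glue}
If there is a layout for which $\mathcal{R}$ and $\mathcal{B}$ are strongly connected, then the conclusion of Theorem~\ref{thm:main} holds.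
\end{proposition}

\begin{proof}
\emph{Lengths.} In a strongly connected digraph every arc lies on a directed cycle; adding up one such cycle for each arc gives a strictly positive circulation. Let $F$ be such a circulation on $\mathcal{R}$ and on $\mathcal{B}$, let $H_v>0$ and $W_v>0$ be the red and the blue throughput of $v$, and let $A_v=[0,W_v]\times[0,H_v]$. Cut the right, left, top and bottom side of $A_v$ into segments, one for each arc $e$ of the corresponding list, in the order of the list, of length $F(e)$. The lengths add up by the definition of throughput. Each arc has one segment at its tail and one at its head; glue them by a translation. Let $\Sigma$ be the quotient of the disjoint union of the $A_v$. It is compact, and connected because $\mathcal{R}$ is.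

\emph{Nodes.} Call the endpoints of segments on $\partial A_v$ \emph{nodes}: four corners, and $\deg v-4$ \emph{division points}, since a list of length $k\ge1$ produces $k-1$ of them. Each node is an end of exactly two segments of $\partial A_v$, and each segment end is glued to one other. So the class of a node is found by crossing segments successively until one returns.

Let $q$ be the division point between consecutive arcs $e,e'$ of a list of $z$, and take $x,y,d$ from (T). The vertices $x,y,z$ are pairwise adjacent in $T$, hence distinct. Suppose first that the list is $\mathrm{Right}(z)$. The point $q$ is the upper end of $e$, and $e$ is last in $\mathrm{Left}(x)$, so $q$ is glued across $e$ to the top left corner of $A_x$. The other segment end there is the left end of the first arc of $\mathrm{Top}(x)$, which is $d$. Likewise $q$ is the lower end of $e'$, which is first in $\mathrm{Left}(y)$, so $q$ is glued across $e'$ to the bottom left corner of $A_y$, where the other segment end is the left end of the first arc of $\mathrm{Bottom}(y)$, again $d$. The two corners are glued across $d$, and the class closes up. If the list is $\mathrm{Left}(z)$, then $q$ is glued to the top right corner of $A_x$ and to the bottom right corner of $A_y$, where the other segment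 ends are the right ends of the last arcs of $\mathrm{Top}(x)$ and $\mathrm{Bottom}(y)$; both arcs are $d$. The lists $\mathrm{Top}(z)$ and $\mathrm{Bottom}(z)$ follow by the reflection of Remark~\ref{rem:T}. So the class of $q$ consists of $q$, one corner of $A_x$ and one corner of $A_y$, and a neighborhood of it is a half disc and two quarter discs glued by translations into a full disc.

There are $\sum_v(\deg v-4)=6n-4n=2n$ division points. Their classes are disjoint and contain $2\cdot 2n=4n$ corners, that is, all corners. So every node lies in such a class; call these $2n$ classes \emph{junctions}.

\emph{The torus.} Every point of $\Sigma$ now has a neighborhood identified with a disc by a chart that is a translation on each $A_v$, so the transition maps are translations. The flat metric of $\Sigma$ is complete by compactness, so the universal cover of $\Sigma$ is isometric to $\mathbb{R}^2$ (Killing--Hopf theorem). Choose the isometry to be a translation in one chart; its rotational part is locally constant, so it is a translation in every chart. For the same reason the deck transformations are translations. They form a discrete group with compact quotient, that is, a lattice $\Lambda'$, and $\Sigma=\mathbb{R}^2/\Lambda'$ is a toric parallelogram. The map $A_v\to\Sigma$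 lifts to $\mathbb{R}^2$, and the lift is locally, hence globally, a translation. Let $R_v$ be the image of $A_v$ in $\Sigma$.

\emph{The contacts.} Two distinct points of the disjoint union of the $A_v$ are identified only if they lie inside the two segments of one arc, or in one junction. In both cases they belong to $A_u$ and $A_v$ with $u\sim v$, so $u\ne v$. Hence the quotient map is injective on each $A_v$, the interiors of the $R_v$ are disjoint, and $R_u\cap R_v=\emptyset$ for nonadjacent $u\ne v$. Adjacent vertices share the segment of their edge. The rectangles tile $\Sigma$, and a point lies in at most three of them, in three exactly when it is a junction.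

\emph{The faces.} For a junction $q$, the arcs $e,e',d$ of (T) form a $3$-cycle of $\tilde T$, which bounds a face by Lemma~\ref{lem:F}(a). Let $\kappa(q)$ be the projection of this face to $T$; its vertices are those whose rectangles meet at $q$. It remains to see that $\kappa$ is onto. Let $xy$ be an edge of $T$, let $s$ be its segment on $\partial A_x$, and let $q,q'$ be the junctions at the two ends of $s$. Both $\kappa(q)$ and $\kappa(q')$ have $xy$ on their boundary; let $z,z'$ be their third vertices. The segments next to $s$ on $\partial A_x$ are those of the edges $xz$ and $xz'$. If $\kappa(q)=\kappa(q')$, then $z=z'$, these two segments coincide because $T$ is simple, and $\partial A_x$ consists of two segments; but it has at least four. So $\kappa(q)$ and $\kappa(q')$ are the two faces at $xy$, and every face is in the image of $\kappa$.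
\end{proof}

\section{The extremal problem}\label{sec:extremal}

We now look for heights and widths, imitating Example~\ref{ex:brick}. The data are a homomorphism $\ell\colon\Gamma\to\mathbb{R}$, the vertical displacement, and a ratio $a_v>0$ of width to height for each vertex. To keep horizontal lines from closing up, we fix an \emph{injective} $\ell$ (for instance with values $1$ and $\sqrt2$ on a basis), extended linearly to $\Gamma_{\mathbb{R}}$. The ratios will be chosen to keep vertical lines from closing up.

Let $\mathcal{Z}$ be the finite set of directed cycles of $T$ (of length at least $3$, without repeated vertices). For a closed walk $c=(v_0,\dots,v_k=v_0)$ let $[c]$ be its class, $|c|=k$, and $L_h(c)=\sum_{i=1}^kh_{v_i}$ for $h\in\mathbb{R}^V$. Let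
\[
\mathcal{K}=\{h\in\mathbb{R}_{\ge0}^V:\ L_h(c)\ge \ell([c])\ \text{ for all } c\in\mathcal{Z}\}.
\]
This is a closed polyhedron. It contains all large constant vectors, and $0\notin\mathcal{K}$ because a cycle of nonzero class has $\ell>0$ in one of its orientations. A closed walk splits into cycles and walks $uvu$ of class $0$, and $L_h$ and the class are additive under the splitting. So for $h\in \mathcal{K}$ the inequality $L_h(c)\ge\ell([c])$ holds for \emph{all} closed walks $c$.

For $a\in\mathbb{R}_{>0}^V$ let $h^a$ be the minimizer on $\mathcal{K}$ of $\frac12\sum_va_vh_v^2$, half the total area of rectangles with heights $h_v$ and widths $a_vh_v$. It exists and is unique because the function is strictly convex and tends to infinity at infinity.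

\begin{lemma}\label{lem:opt}
Let $h\in\mathcal{K}$. Then $h=h^a$ if and only if there are numbers $\mu_c\ge0$ $(c\in\mathcal{Z})$ with
\begin{equation}\label{eq:kkt}
a_vh_v=\sum_{c\ni v}\mu_c\quad(v\in V),\qquad \mu_c\,\bigl(L_h(c)-\ell([c])\bigr)=0\quad(c\in\mathcal{Z}).
\end{equation}
\end{lemma}

\begin{proof}
Recall the Karush--Kuhn--Tucker theorem for affine constraints: if $h$ minimizes a differentiable function on a polyhedron $\{h:\langle u_i,h\rangle\ge b_i\}$, then the gradient at $h$ equals $\sum_i\mu_iu_i$ with $\mu_i\ge0$ and $\mu_i=0$ whenever $\langle u_i,h\rangle>b_i$. For $h=h^a$ this gives $a_vh_v=\sum_{c\ni v}\mu_c+\nu_v$ with $\mu,\nu\ge0$, the second condition of \eqref{eq:kkt}, and $\nu_v=0$ if $h_v>0$. If $h_v=0$, the two nonnegative terms on the right add up to $0$, so $\nu_v=0$ as well. Conversely, if \eqref{eq:kkt} holds and $h'\in \mathcal{K}$, then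
\[
\sum_v a_vh_v(h'_v-h_v)=\sum_c\mu_c\bigl(L_{h'}(c)-L_h(c)\bigr)=\sum_c\mu_c\bigl(L_{h'}(c)-\ell([c])\bigr)\ge0,
\]
so the derivative of the convex objective at $h$ toward any point of $\mathcal{K}$ is nonnegative, and $h$ is the minimizer.
\end{proof}

Thus the multipliers form a flow along cycles on which the constraint is tight, and the throughput of $v$ is the width $w_v=a_vh_v$. The multipliers need not be unique: in Example~\ref{ex:brick} (where $\ell$ is not injective) every $\theta\in[0,1]$ gives a solution of \eqref{eq:kkt} for $a\equiv h\equiv1$. Vertices may receive height $0$: in Example~\ref{ex:grid} take $\ell(i,j)=j$, $a\equiv1$, $h=1$ on grid points and $h=0$ on centers, and $\mu=1$ on the $k$ upward columns. Then \eqref{eq:kkt} holds, and $h\in\mathcal{K}$ because the second coordinate $\eta(x)$ of the lowest point of $Q_x$ satisfies $\eta(y)\le\eta(x)+h_x$ for $x\sim y$.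

Let $\mathcal{S}(a)\subset\Gamma_{\mathbb{R}}$ be the set of all $\sigma=\sum_c\mu_c[c]$ with $\mu\ge0$ satisfying \eqref{eq:kkt} for $h=h^a$. It is nonempty, and convex because \eqref{eq:kkt} is linear in $\mu$. For $\sigma\in\mathcal{S}(a)$ and $h=h^a$,
\begin{equation}\label{eq:area}
\ell(\sigma)=\sum_c\mu_c L_h(c)=\sum_v h_v\sum_{c\ni v}\mu_c=\sum_v w_vh_v=\sum_va_vh_v^2>0 .
\end{equation}

\begin{lemma}\label{lem:closed}
If $a_k\to a$ in $\mathbb{R}^V_{>0}$ and $\sigma_k\in\mathcal{S}(a_k)$, then a subsequence of $(\sigma_k)$ converges to an element of $\mathcal{S}(a)$.
\end{lemma}

\begin{proof}
The $a_k$ are bounded above and bounded away from $0$, and comparison with a fixed element of $\mathcal{K}$ bounds $\sum_v(a_k)_v(h^{a_k}_v)^2$; so $h^{a_k}$ is bounded. The multipliers $\mu^{(k)}$ of $\sigma_k$ are bounded because $\sum_c\mu^{(k)}_c|c|=\sum_v(a_k)_vh^{a_k}_v$. A limit $(h,\mu)$ of a subsequence has $h\in\mathcal{K}$, $\mu\ge0$ and satisfies \eqref{eq:kkt} for $a$, so $h=h^a$ by Lemma~\ref{lem:opt}.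
\end{proof}

The class $\sigma$ of the flow will be the vertical direction of the torus, so vertical lines close up exactly when $\sigma$ is a multiple of an element of $\Gamma$. The choice $a\equiv1$ does not avoid this in general. For $K_7$ and injective $\ell$, the unique minimizer is invariant under the translations of $\mathbb{Z}^2/\Gamma$, hence constant; it equals $\ell(u)$ for the unique step $u$ that maximizes $\ell$, the only tight cycle is the $7$-cycle with step $u$, and $\sigma$ is a multiple of $7u\in\Gamma$. So we vary $a$. If $a$ is small off a cycle $C$, the rectangles off $C$ are thin, and the flow is forced to follow $C$. Moving between two cycles of independent classes, the slope of $\sigma$ takes all intermediate values.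

\begin{proposition}\label{prop:irr}
There are $a\in\mathbb{R}^V_{>0}$ and $\sigma\in\mathcal{S}(a)$ such that $\sigma$ is not a real multiple of an element of $\Gamma$.
\end{proposition}

\begin{proof}
Let $\lambda$ be a linear functional on $\Gamma_{\mathbb{R}}$ independent of $\ell$, and put $\tau(\sigma)=\lambda(\sigma)/\ell(\sigma)$ where $\ell(\sigma)\ne0$; this includes $\Gamma\setminus\{0\}$ and all sets $\mathcal{S}(a)$. The function $\tau$ is invariant under scaling. Take $C_1,C_2$ from Lemma~\ref{lem:induced}. Then $\tau(\beta_1)\ne\tau(\beta_2)$, since otherwise the independent vectors $\beta_1,\beta_2$ would lie in the kernel of a nonzero functional $\lambda-t\ell$.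

\emph{Claim.} Let $C\in\{C_1,C_2\}$ be oriented so that its class $\beta$ has $\ell(\beta)>0$. Let $a_v=1$ on $C$ and $a_v=\varepsilon\le1$ off $C$. Then $\tau(\sigma)\to\tau(\beta)$ as $\varepsilon\to0$, uniformly in $\sigma\in\mathcal{S}(a)$.

Fix $h^*\in\mathcal{K}$ and let $b=\sum_v(h_v^*)^2$. Since $a\le1$, the minimizer $h$ satisfies $\sum_va_vh_v^2\le b$. For $v\notin C$ this gives $\varepsilon h_v^2\le b$, so $w_v=\varepsilon h_v\le\sqrt{b\varepsilon}$. Every cycle not contained in $V(C)$ passes through some $v\notin C$, so by \eqref{eq:kkt} the multipliers of these cycles add up to at most $n\sqrt{b\varepsilon}$. Since $C$ is induced and $T$ is simple, the only members of $\mathcal{Z}$ contained in $V(C)$ are $C$ and its reverse. The reverse has $\ell(-\beta)<0\le L_h$, so its multiplier is $0$. Hence $\sigma=\mu_C\beta+r$ with $r\to0$ uniformly. By \eqref{eq:area} and the Cauchy--Schwarz inequality,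
\[
\ell(\sigma)\ge\sum_{v\in C}h_v^2\ge \frac{L_h(C)^2}{|C|}\ge\frac{\ell(\beta)^2}{|C|}.
\]
Therefore $\tau(\sigma)-\tau(\beta)=\bigl(\lambda(r)-\tau(\beta)\ell(r)\bigr)/\ell(\sigma)\to0$, which proves the claim.

Choose $s$ strictly between $\tau(\beta_1)$ and $\tau(\beta_2)$ and outside the countable set $\tau(\Gamma\setminus\{0\})$. Suppose that $\tau\neq s$ on all sets $\mathcal{S}(a)$. Each $\tau(\mathcal{S}(a))$ is the continuous image of a convex set, hence an interval, so it lies below $s$ or above $s$. This partitions $\mathbb{R}_{>0}^V$ into two sets, both nonempty by the claim. Both are closed: if $a_k\to a$ and $\tau<s$ on each $\mathcal{S}(a_k)$, Lemma~\ref{lem:closed} gives $\sigma\in\mathcal{S}(a)$ with $\tau(\sigma)\le s$, hence $\tau(\sigma)<s$; the same holds with the inequalities reversed. This contradicts the connectedness of $\mathbb{R}_{>0}^V$. So some $\sigma\in\mathcal{S}(a)$ has $\tau(\sigma)=s$. It is nonzero by \eqref{eq:area}, and $\sigma=t\gamma$ with $\gamma\in\Gamma$ would give $s=\tau(\gamma)$.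
\end{proof}

From now on $a$, $\sigma$ are as in Proposition~\ref{prop:irr}, $h=h^a$, $w_v=a_vh_v$, and $\mu$ are multipliers defining $\sigma$. Note that $h_v=0$ if and only if $w_v=0$.

\section{A possibly degenerate tiling}\label{sec:boxes}

We know the sizes $w_x\times h_x$ and have to place the rectangles. Vertical positions come from $h$, as shortest-path distances; horizontal positions come from the flow, as its stream function.

\subsection*{Vertical positions}
The \emph{cost} of a walk in $\tilde T$ is the sum of $h$ over its vertices except the last. Fix $x_0\in\tilde V$ and let
\[
\eta(y)=\inf\{\ell(\gamma)+\operatorname{cost}(P):\ \gamma\in\Gamma,\ P\text{ a walk from }x_0+\gamma\text{ to }y\}.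
\]
The infimum is finite. Fix a walk from $y$ to $x_0$, of cost $b$. It continues $P$ to a walk from $x_0+\gamma$ to $x_0$, which projects to a closed walk $c$ of class $-\gamma$ with $L_h(c)=\operatorname{cost}(P)+b$. Since $h\in\mathcal{K}$, we get $\ell(\gamma)+\operatorname{cost}(P)\ge-b$. Moreover
\begin{equation}\label{eq:eta}
\eta(y+\delta)=\eta(y)+\ell(\delta)\quad(\delta\in\Gamma),\qquad \eta(y)\le\eta(x)+h_x\quad(x\sim y).
\end{equation}
The first holds because the walks from $x_0+\gamma$ to $y+\delta$ are the translates by $\delta$ of the walks from $x_0+(\gamma-\delta)$ to $y$, with the same cost. The second holds because a walk ending at $x$ extends to $y$ at additional cost $h_x$.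

\subsection*{Horizontal positions}
For a directed edge $x\to y$ of $T$ let $\varphi(x\to y)$ be the sum of $\mu_c$ over the cycles $c$ that traverse the edge from $x$ to $y$, minus the sum over those that traverse it from $y$ to $x$; lift $\varphi$ to $\tilde T$. Then $\varphi(y\to x)=-\varphi(x\to y)$ and $\sum_{y\sim x}\varphi(x\to y)=0$. There is a function $X$ on the faces of $\tilde T$ with
\[
X(f_r)-X(f_l)=\varphi(x\to y)
\]
whenever $f_r,f_l$ are the faces on the right and on the left of $x\to y$. To see this, define $X$ by summation along dual walks (sequences of faces, consecutive ones sharing an edge) from a fixed face; we need the sum along a closed dual walk to vanish. If $\operatorname{wind}(x)$ is the winding number of the closed dual walk about $x$, the walk crosses $x\to y$ from left to right a net number $\pm(\operatorname{wind}(x)-\operatorname{wind}(y))$ of times, with one sign for all edges. So the sum is $\pm\sum_x \operatorname{wind}(x)\sum_{y\sim x}\varphi(x\to y)=0$.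

Since $\varphi$ is $\Gamma$-invariant, $X(f+\gamma)-X(f)$ takes the same value on neighboring faces, so $X(f+\gamma)=X(f)+\chi(\gamma)$ for a homomorphism $\chi\colon\Gamma\to\mathbb{R}$. Recall the intersection form of the oriented torus: for transverse directed closed curves $\alpha,\beta$, the number of times $\alpha$ crosses $\beta$ from left to right minus the number of times it crosses from right to left depends only on the classes, and equals $\omega([\alpha],[\beta])$, where $\omega(\gamma,\delta)=\gamma_1\delta_2-\gamma_2\delta_1$ in a positively oriented basis $e_1,e_2$ of $\Gamma$. A dual walk from $f$ to $f+\gamma$ projects to a closed curve of class $\gamma$, so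
\[
\chi(\gamma)=\sum_c\mu_c\,\omega(\gamma,[c])=\omega(\gamma,\sigma).
\]
Let $f,f'$ be faces at a vertex $x$. Turning around $x$ from $f$ to $f'$, we cross the edges from $x$ to a set $Y$ of neighbors, all in the same sense, so $X(f')-X(f)=\pm\sum_{y\in Y}\varphi(x\to y)$. A cycle $c$ through the projection of $x$ leaves it once and enters it once, so it contributes $\mu_c$, $0$ or $-\mu_c$ to this sum. By \eqref{eq:kkt},
\begin{equation}\label{eq:X}
|X(f)-X(f')|\le w_x .
\end{equation}

\subsection*{The boxes}
Let $\xi(x)$ be the minimum of $X$ over the faces at $x$, and define the \emph{box}
\[
Q_x=[\xi(x),\xi(x)+w_x]\times[\eta(x),\eta(x)+h_x]\subset\mathbb{R}^2 .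
\]
Call $x$ and $Q_x$ \emph{positive} if $h_x>0$, and \emph{zero} otherwise; a zero box is a point. Let $\Phi\colon\Gamma_{\mathbb{R}}\to\mathbb{R}^2$ be the linear map $\Phi(\gamma)=(\omega(\gamma,\sigma),\ell(\gamma))$, and $\Lambda=\Phi(\Gamma)$. Then $Q_{x+\gamma}=Q_x+\Phi(\gamma)$. (In Example~\ref{ex:brick}, $\omega$ is the determinant divided by the index $7$, and $\omega((i,j),(-7\theta,7))=i+\theta j$, as it should be.)

\begin{lemma}\label{lem:boxes}
\begin{enumerate}
\item[(a)] $\Phi$ is invertible, and $\Lambda$ is a lattice of covolume $\sum_{v\in V}w_vh_v$.
\item[(b)] The homomorphisms $\chi,\ell\colon\Gamma\to\mathbb{R}$ are injective; that is, $\Lambda$ contains no nonzero vertical and no nonzero horizontal vector.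
\item[(c)] The three boxes of a face have a common point. In particular, boxes of adjacent vertices intersect.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) With $\sigma=\sigma_1e_1+\sigma_2e_2$ we have $\Phi(e_1)=(\sigma_2,\ell(e_1))$ and $\Phi(e_2)=(-\sigma_1,\ell(e_2))$. The determinant is $\sigma_2\ell(e_2)+\sigma_1\ell(e_1)=\ell(\sigma)$, and \eqref{eq:area} applies.

(b) The map $\ell$ is injective by choice. If $\omega(\gamma,\sigma)=0$ with $\gamma\in\Gamma\setminus\{0\}$, then $\sigma$ is a multiple of $\gamma$, contrary to Proposition~\ref{prop:irr}.

(c) Let $f=xyz$. By \eqref{eq:X}, $X(f)$ lies in the horizontal intervals of all three boxes. By \eqref{eq:eta}, applied in both directions along each edge, the vertical intervals meet pairwise, so they have a common point.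
\end{proof}

The boxes form finitely many orbits under a lattice, so the family is locally finite: a bounded set meets finitely many boxes.

\subsection*{The boxes tile the plane}
The total area is exactly right, so it suffices to show that the boxes cover the plane. For this we map the plane of $\tilde T$ into the union of the boxes and compute a degree. Choose points $\Psi(x)\in Q_x$ for each vertex, $\Psi(\text{midpoint of }xy)\in Q_x\cap Q_y$ for each edge and $\Psi(\text{barycenter of }xyz)\in Q_x\cap Q_y\cap Q_z$ for each face, once per $\Gamma$-orbit, and extend by $\Psi(u+\gamma)=\Psi(u)+\Phi(\gamma)$. Extend $\Psi$ affinely over the small triangles. The three corners of a small triangle at $x$ are mapped into the convex set $Q_x$, so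
\begin{equation}\label{eq:psi}
\Psi(\operatorname{St}_x)\subset Q_x .
\end{equation}

Recall the Brouwer degree. For a bounded open set $U$ in a plane, a continuous map $g\colon\overline U\to\mathbb{R}^2$ and $q\notin g(\partial U)$, there is an integer $\deg(g,U,q)$ such that:
\begin{itemize}
\item[(d1)] if $\deg(g,U,q)\ne0$, then $q\in g(U)$;
\item[(d2)] it is unchanged under a homotopy $g_t$ with $q\notin g_t(\partial U)$, and as a function of $q$ it is constant on connected sets disjoint from $g(\partial U)$;
\item[(d3)] if $U_1,\dots,U_r\subset U$ are disjoint open sets and $q\notin g(\overline U\setminus\bigcup_iU_i)$, then $\deg(g,U,q)=\sum_i\deg(g,U_i,q)$;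
\item[(d4)] if $g$ is an invertible linear map and $g^{-1}(q)\in U$, then $\deg(g,U,q)=\pm1$.
\end{itemize}

\begin{lemma}\label{lem:deg}
Preimages of bounded sets under $\Psi$ are bounded. If $U$ is a bounded open set containing $\Psi^{-1}(q)$, then $\deg(\Psi,U,q)=\pm1$. In particular $\Psi$ is onto.
\end{lemma}

\begin{proof}
The map $\Psi-\Phi$ is continuous and $\Gamma$-invariant, so $|\Psi-\Phi|\le b$ for some $b$; since $\Phi$ is invertible, the first claim follows. Let $D\supset \overline U$ be a disc containing $\Phi^{-1}(q)$, so large that $|\Phi-q|>b$ on $\partial D$. Then $(1-t)\Phi+t\Psi$ avoids $q$ on $\partial D$, so $\deg(\Psi,D,q)=\pm1$ by (d2) and (d4), and (d3) passes from $D$ to $U$. The last claim is (d1).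
\end{proof}

\begin{proposition}\label{prop:tile}
The boxes have pairwise disjoint interiors, and the positive boxes cover $\mathbb{R}^2$.
\end{proposition}

\begin{proof}
Let $N(q)$ be the number of $x\in\tilde V$ with $q\in Q_x$. By Lemma~\ref{lem:deg} and \eqref{eq:psi}, $N\ge1$. The function $N$ is $\Lambda$-periodic, and its integral over a fundamental parallelogram of $\Lambda$ is the sum of the areas of the boxes, one per orbit, which is the area of the parallelogram by Lemma~\ref{lem:boxes}(a). So $N=1$ almost everywhere, and no two boxes overlap in an open set. The union of the positive boxes is closed by local finiteness; its complement is open and covered by countably many points, hence empty.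
\end{proof}

\section{How the boxes meet}\label{sec:meet}

So far we know that adjacent vertices have intersecting boxes. We need a converse, and we need to know where the degeneracies are. For $p\in\mathbb{R}^2$ let $Z_p=\{x\in\tilde V:p\in Q_x\}$, a finite set. Near $p$ each positive box containing $p$ is a disc, a half disc or a quarter disc. Since they tile, there are four local pictures: one disc; two half discs; a half disc and two quarter discs (a \emph{T-junction}); four quarter discs (a \emph{$4$-corner}). At a $4$-corner we denote the four vertices, and their boxes, by their position $\mathrm{NE},\mathrm{NW},\mathrm{SW},\mathrm{SE}$. A \emph{zero vertex at $p$} is a vertex $x$ with $Q_x=\{p\}$; by Lemma~\ref{lem:boxes}(c), all its neighbors lie in $Z_p$.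

\begin{lemma}\label{lem:conn}
The subgraph of $\tilde T$ induced by $Z_p$ is connected.
\end{lemma}

\begin{proof}
Let $D$ be an open disc around $p$ that meets only boxes of $Z_p$, and $U=\Psi^{-1}(D)$, a bounded open set. By \eqref{eq:psi}, $U\subset\bigcup_{x\in Z_p}\operatorname{St}_x$. Let $N_1,\dots,N_r$ be the components of the induced subgraph. The compact sets $W_i=\bigcup_{x\in N_i}\operatorname{St}_x$ are disjoint by \eqref{eq:stars}. So $U$ is the disjoint union of the sets $U_i=U\cap W_i=U\setminus\bigcup_{j\ne i}W_j$, which are open. A point of $\partial U_i$ lies in $W_i$ but not in $U_i$, hence not in $U$; thus $\Psi(\partial U_i)\cap D=\emptyset$. By Lemma~\ref{lem:deg} and (d3), $\sum_i\deg(\Psi,U_i,p)=\pm1$, so $\deg(\Psi,U_i,p)\ne0$ for some $i$. By (d2) and (d1), $D\subset\Psi(U_i)$, and $D$ is covered by the boxes of $N_i$.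

If $z\in Z_p$ is positive, the nonempty open set $D\cap\operatorname{int}Q_z$ is covered by finitely many boxes of $N_i$; one of them meets it in positive area, and it is $Q_z$ because interiors are disjoint. So $N_i$ contains all positive vertices of $Z_p$. Any other component would consist of zero vertices at $p$ and would contain all neighbors of its vertices. It would be all of $\tilde V$, which is infinite.
\end{proof}

\begin{lemma}\label{lem:corner}
\begin{enumerate}
\item[(a)] Let $M$ be a component of the subgraph induced by the zero vertices at $p$. Then $p$ is a $4$-corner, its four positive vertices lie in $N(M)$, and some $4$-cycle on them has a vertex of $M$ in its interior.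
\item[(b)] Two positive boxes that share a segment of positive length belong to adjacent vertices. In particular, at a $4$-corner $p$ the vertices $\mathrm{SW},\mathrm{NW},\mathrm{NE},\mathrm{SE}$ form a $4$-cycle $C_p$ in this order.
\item[(c)] At a $4$-corner $p$, the vertices in the interior of $C_p$ are exactly the zero vertices at $p$. If there are none, exactly one of the diagonals $\mathrm{SW}\,\mathrm{NE}$ and $\mathrm{NW}\,\mathrm{SE}$ is an edge of $\tilde T$. If there are some, neither diagonal is an edge.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vertices of $N(M)$ lie in $Z_p$ and are positive, since a zero one would belong to $M$. By Lemma~\ref{lem:enclose} a cycle in $N(M)$ encloses a vertex of $M$, and by Lemma~\ref{lem:F}(a) it has length at least $4$. At most four positive boxes contain $p$, so there are four and the cycle is a $4$-cycle on them. (This is where (E) keeps a rectangle from vanishing at a T-junction, where there would be no way to restore it.)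

(b) Choose $p$ inside the common segment of $Q_x$ and $Q_y$, not a corner of any positive box. The local picture at $p$ is two half discs, so by (a) $Z_p=\{x,y\}$, and $x\sim y$ by Lemma~\ref{lem:conn}.

(c) By Lemma~\ref{lem:F}(b) at most one diagonal is an edge. Any other $4$-cycle on the vertices of $C_p$ would use both diagonals, so the cycle in (a) is $C_p$. A component $M$ of zero vertices at $p$ is connected and disjoint from $C_p$, so all of it lies inside $C_p$.

Conversely, let $y$ be a vertex in the interior $U$ of $C_p$. Suppose that $y$ is positive, and let $q\in\operatorname{int}Q_y$. By (a), $Z_q=\{y\}$, so $\Psi^{-1}(q)\subset \operatorname{St}_y$ by \eqref{eq:psi}. Every point of $\operatorname{St}_y$ is $y$ or lies in an open edge or open face incident with $y$; these are connected, disjoint from $C_p$ and have $y$ in their closure, so $\operatorname{St}_y\subset U$. By Lemma~\ref{lem:deg}, $\deg(\Psi,U,q)=\pm1$. On the other hand, $C_p$ is covered by the stars of its vertices, so $\Psi(C_p)$ lies in the union $S$ of the four boxes at $p$. The set $S$ is star-shaped about $p$, and $q\notin S$. The homotopy $(1-t)\Psi+tp$ keeps $C_p$ in $S$ and ends at a constant map missing $q$, so the degree is $0$ by (d2) and (d1), a contradiction. Hence $y$ is a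 zero vertex at some point $p'$. Its component $M'$ of zero vertices at $p'$ avoids $C_p$, so it lies in $U$. By (a) the four positive vertices at $p'$ are adjacent to $M'$, so they lie in $U$ or on $C_p$; being positive, they are the vertices of $C_p$. Then $p'\in \mathrm{SW}\cap \mathrm{NE}=\{p\}$.

If there is no zero vertex at $p$, then $U$ contains no vertex. It is not a face, because faces are bounded by $3$-cycles, so it contains an edge, whose ends lie on $C_p$; as $\tilde T$ is simple, the edge is a diagonal. If there is a zero vertex at $p$, then $U$ contains a vertex, and $C_p$ has no chord by Lemma~\ref{lem:F}(b).
\end{proof}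

Call a $4$-corner $p$ a \emph{window} if the set $M_p$ of zero vertices at $p$ is nonempty. Every zero vertex belongs to exactly one $M_p$.

\begin{corollary}\label{cor:edges}
Every edge of $\tilde T$ is of exactly one of the following kinds, and all pairs in \textup{(i)} are edges:
\begin{enumerate}
\item[(i)] a pair of positive vertices whose boxes share a segment of positive length;
\item[(ii)] the diagonal that is an edge at a $4$-corner that is not a window;
\item[(iii)] an edge with an end in $M_p$ for a window $p$; its other end lies in $M_p$ or on $C_p$.
\end{enumerate}
\end{corollary}

\begin{proof}
The boxes of two adjacent positive vertices intersect and have disjoint interiors, so they meet in a segment of positive length or in a single point $p$. By the local pictures, the latter happens only for diagonally opposite boxes at a $4$-corner, which is not a window by Lemma~\ref{lem:corner}(c). An edge with a zero end $y\in M_p$ has its other end in $Z_p$.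
\end{proof}

\section{Strong connectivity}\label{sec:strong}

Let $V^+\subset V$ be the set of positive vertices. Direct and color the edges of kind (i) as in Section~\ref{sec:glue}: a red arc $x\to y$ if the shared segment lies on the right side of $Q_x$, a blue arc $x\to y$ if it lies on the top side of $Q_x$. Let $\mathcal{R}_0$ and $\mathcal{B}_0$ be the projected digraphs on $V^+$. The next lemma is the only place where Lemma~\ref{lem:boxes}(b) is used. It fails for the grid of Example~\ref{ex:grid}, where $\mathcal{R}_0$ is a disjoint union of $k$ directed cycles.

\begin{lemma}\label{lem:strong}
$\mathcal{R}_0$ and $\mathcal{B}_0$ are strongly connected.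
\end{lemma}

\begin{proof}
Weight each arc of $\mathcal{R}_0$ by the length of its segment. The positive boxes tile, so the arcs leaving $x$ and the arcs entering $x$ both have total weight $h_x$: this is a strictly positive circulation. Let $S$ be the set of vertices reachable from a given vertex by directed paths. No arc leaves $S$; summing the conservation law over $S$, the arcs entering $S$ have total weight $0$, so no arc enters $S$. We have to show that $S=V^+$.

Suppose not, and let $U$ be the union of the boxes $Q_x$ with $x$ projecting into $S$. The set $U$ is closed, $\Lambda$-invariant and nonempty, and it misses the interiors of the other positive boxes. So $\partial U\neq\emptyset$, and $\partial U$ is disjoint from the interior of every box. Let $p\in\partial U$. Each of the four small open quarter discs at $p$ lies in a single box, so it lies in $U$ or is disjoint from $U$, and both possibilities occur. Two horizontally adjacent quarter discs lie in one box or in two boxes joined by a red arc, so they have the same status. Hence the two upper quarters have one status, the two lower quarters have the other, and a horizontal segment centered at $p$ lies in $\partial U$. Thus on the horizontal line through a point of $\partial U$, the set $\partial U$ is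 open, closed and nonempty: $\partial U$ contains a line $\mathbb{R}\times\{t\}$. By $\Lambda$-invariance it contains $\mathbb{R}\times(t+\ell(\Gamma))$. A subgroup of $\mathbb{R}$ is cyclic or dense, and $\ell(\Gamma)\cong\mathbb{Z}^2$ is not cyclic. So these lines meet the interior of every positive box, a contradiction. For $\mathcal{B}_0$ exchange the two coordinates and use that $\chi$ is injective.
\end{proof}

\section{Filling a window}\label{sec:window}

At a window $p$, the part of $\tilde T$ inside $C_p$ has collapsed to a point, and the tiling says nothing about it. This part is a plane graph, so a planar theorem applies. A \emph{dissection} of a rectangle $\Omega$ is a finite family of axis-parallel rectangles with disjoint interiors and union $\Omega$. For the graphs below, a \emph{separating triangle} is a $3$-cycle with a vertex in its interior.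

\begin{theorem}[Ko\'zmi\'nski--Kinnen \cite{KK}; see \cite{KH}]\label{thm:KK}
Let $D$ be a simple plane graph whose inner faces are triangles, whose outer face is bounded by a $4$-cycle, and which has no separating triangle. Then there is a dissection of a rectangle $\Omega$ into rectangles, one per vertex, no four meeting at a point, such that two vertices are adjacent if and only if their rectangles share a boundary segment, and the rectangles meeting $\partial\Omega$ are exactly those of the four outer vertices.
\end{theorem}

We need the inner rectangles only, and we need them to form a rectangle whose four sides correspond to the four outer vertices.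

\begin{lemma}\label{lem:window}
Let $D$ be as in Theorem~\ref{thm:KK}, with outer cycle $c_1c_2c_3c_4$, without edges $c_1c_3$ and $c_2c_4$, and with at least one inner vertex. Then the unit square has a dissection into rectangles $S_y$, one for each inner vertex $y$, no four meeting at a point, such that inner vertices are adjacent if and only if their rectangles share a segment, and $S_y$ has a segment on the left, top, right, bottom side of the square if and only if $y$ is adjacent to $c_1,c_2,c_3,c_4$ respectively.
\end{lemma}

\begin{proof}
Take the dissection of Theorem~\ref{thm:KK}, and denote the outer rectangles also by $c_i$, with indices modulo $4$. The local picture at a point of $\operatorname{int}\Omega$ is one disc, two half discs or a T-junction; at a point of $\partial\Omega$ it is one rectangle, or two quarter discs. In all cases two intersecting rectangles share a segment. So $c_1\cap c_3=c_2\cap c_4=\emptyset$, each $s_i=c_i\cap c_{i+1}$ is a segment, and the $s_i$ are disjoint, because any three $c_j$ include a disjoint pair. We count the eight endpoints of the $s_i$.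

\emph{At least four lie on $\partial\Omega$.} Walk once around $\partial\Omega$ and record the cyclic sequence of rectangles met. All four outer rectangles occur and no others, so the rectangle changes at least four times. A change happens at a point with two quarter discs belonging to some $c_i,c_{i+1}$, and this point is an endpoint of $s_i$.

\emph{At least four lie in $\operatorname{int}\Omega$.} Let $I\subset\operatorname{int}\Omega$ be the union of the inner rectangles; it is disjoint from the interior of the union of the $c_j$. By the local pictures, $I$ is near each of its boundary points a sector of angle $\pi/2$, $\pi$ or $3\pi/2$. So $\partial I$ is a disjoint union of simple closed rectilinear polygons, and along each polygon $J$ the set $I$ lies on one side. It lies on the inner side: otherwise the interior of some $c_j$ has points inside $J$; being connected and disjoint from $J$, it lies inside $J$, and $c_j$ does not meet $\partial \Omega$. A simple rectilinear polygon has four more convex corners than reflex corners, since its total turning angle is $2\pi$. A convex corner of $J$ is a point where $I$ has angle $\pi/2$, hence a T-junction of one inner quarter disc and two outer rectangles $c_i,c_{i+1}$, and it is an endpoint of $s_i$.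

Hence both counts are exactly four. The sequence along $\partial\Omega$ contains each $c_i$ once and consecutive terms intersect, so it is $c_1c_2c_3c_4$ up to orientation, and each $s_i$ has exactly one endpoint on $\partial \Omega$. There is only one polygon $J$; it has four convex corners, one for each $s_i$, and no reflex corner. So $J$ is the boundary of a rectangle, and this rectangle is $I$ by (J) applied to $\operatorname{int}I$.

Every point of $J$ lies in an outer rectangle. A point of $J$ in two of them lies on some $s_i$ and is not inside $s_i$, since such points are interior to $c_i\cup c_{i+1}$; so it is a corner of $I$. Therefore each open side of $I$, being connected and covered by disjoint relatively closed sets, lies in exactly one $c_j$ and meets no other. At the corner on $s_i$, the T-junction shows that one side lies in $c_i$ and the other in $c_{i+1}$. As each $i$ occurs once, the sides of $I$ lie in $c_1,c_2,c_3,c_4$ in cyclic order, up to orientation. Since $c_i\cap I\subset J$, an inner rectangle shares a segment with $c_i$ if and only if it has a segment on the corresponding side of $I$. Scale $I$ to the unit square and apply the symmetry of the square that puts these sides left, top, right and bottom.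
\end{proof}

For a window $p$, let $D_p$ be the part of $\tilde T$ on and inside $C_p$. Its inner vertices are those of $M_p$; it has no separating triangle by Lemma~\ref{lem:F}(a) and no diagonal by Lemma~\ref{lem:corner}(c). We apply Lemma~\ref{lem:window} with $(c_1,c_2,c_3,c_4)=(\mathrm{SW},\mathrm{NW},\mathrm{NE},\mathrm{SE})$. This matches the pinwheel in Figure~\ref{fig:res}: the four boxes slide past each other and open a hole with $\mathrm{SW}$ on its left, $\mathrm{NW}$ above, $\mathrm{NE}$ on its right and $\mathrm{SE}$ below.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\foreach \s/\t in {0/{$4$-corner},2.6/{(D1)},5.2/{(D2)},7.8/{(W)}}{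
  \draw[dotted] (\s,0) rectangle (\s+2,2);
  \node at (\s+0.35,0.3) {\scriptsize SW};
  \node at (\s+0.35,1.7) {\scriptsize NW};
  \node at (\s+1.65,1.7) {\scriptsize NE};
  \node at (\s+1.65,0.3) {\scriptsize SE};
  \node at (\s+1,-0.3) {\small \t};
}
\draw[thick] (1,0)--(1,2) (0,1)--(2,1);
\draw[thick] (3.6,0)--(3.6,2) (2.6,1.3)--(3.6,1.3) (3.6,0.7)--(4.6,0.7);
\draw[thick] (6.2,0)--(6.2,2) (5.2,0.7)--(6.2,0.7) (6.2,1.3)--(7.2,1.3);
\fill[gray!25] (8.5,0.7) rectangle (9.1,1.3);
\draw[thick] (8.5,0)--(8.5,1.3) (7.8,1.3)--(9.1,1.3) (9.1,0.7)--(9.1,2) (8.5,0.7)--(9.8,0.7);
\end{tikzpicture}
\caption{A point where four boxes meet, and the three patterns that replace it. In (D1) the boxes SW and NE acquire a vertical contact; in (D2) the boxes NW and SE do; in (W) the boxes form a pinwheel around a hole (gray), which is filled by a dissection of a square. All junctions become T-shaped.}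
\label{fig:res}
\end{figure}

\section{Resolving the $4$-corners}\label{sec:resolve}

We define the layout. Start from the arcs of kind (i), with the lists of each positive vertex read off the sides of its box; these \emph{original lists} are nonempty. Each end (first or last position) of an original list of $x$ belongs to one corner of $Q_x$. At a $4$-corner $p$ there are eight such ends, shown with their arcs in the first two columns of Table~\ref{tab:ends}. At each $4$-corner $p$ we add arcs at some of these eight ends, following Figure~\ref{fig:res}; we do this for one $p$ in each $\Lambda$-orbit and translate, which is consistent because $\Lambda$ acts freely.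

\begin{itemize}
\item[(D1)] If $\mathrm{SW}\,\mathrm{NE}$ is an edge, add the red arc $\mathrm{SW}\to \mathrm{NE}$ at the end of $\mathrm{Right}(\mathrm{SW})$ and at the beginning of $\mathrm{Left}(\mathrm{NE})$.
\item[(D2)] If $\mathrm{NW}\,\mathrm{SE}$ is an edge, add the red arc $\mathrm{NW}\to \mathrm{SE}$ at the beginning of $\mathrm{Right}(\mathrm{NW})$ and at the end of $\mathrm{Left}(\mathrm{SE})$.
\item[(W)] If $p$ is a window, take the dissection $(S_y)_{y\in M_p}$ of the square. Add a red (blue) arc $y\to y'$ when $S_{y'}$ shares a segment with the right (top) side of $S_y$. Add red arcs $\mathrm{SW}\to y$ for $S_y$ on the left side of the square, from bottom to top, at the end of $\mathrm{Right}(\mathrm{SW})$; red arcs $y\to \mathrm{NE}$ for $S_y$ on the right side, from bottom to top, at the beginning of $\mathrm{Left}(\mathrm{NE})$; blue arcs $\mathrm{SE}\to y$ for $S_y$ on the bottom side, from left to right, at the beginning of $\mathrm{Top}(\mathrm{SE})$; blue arcs $y\to \mathrm{NW}$ for $S_y$ on the top side, from left to right, at the end of $\mathrm{Bottom}(\mathrm{NW})$. The lists of $y\in M_p$ are read off the sides of $S_y$. If a side of $S_y$ lies on the boundary of the square, the corresponding list consists of the single arc joining $y$ to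 $\mathrm{SW}$, $\mathrm{NW}$, $\mathrm{NE}$ or $\mathrm{SE}$. Let $y_{bl},y_{br},y_{tl},y_{tr}$ be the vertices whose rectangles contain the bottom left, bottom right, top left and top right corner of the square.
\end{itemize}

By Lemma~\ref{lem:corner}(c) exactly one case occurs at each $4$-corner. By Corollary~\ref{cor:edges} and Lemma~\ref{lem:window}, every edge of $\tilde T$ has become exactly one arc. All lists are nonempty.

\begin{table}[ht]
\centering
\small
\begin{tabular}{l|c|c|c|c}
list end at $p$ & original & (D1) & (D2) & (W)\\ \hline
last of $\mathrm{Right}(\mathrm{SW})$ & $\mathrm{SW}\to\mathrm{SE}$ & $\mathrm{SW}\to\mathrm{NE}$ & -- & $\mathrm{SW}\to y_{tl}$\\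
last of $\mathrm{Top}(\mathrm{SW})$ & $\mathrm{SW}\to\mathrm{NW}$ & -- & -- & --\\
first of $\mathrm{Right}(\mathrm{NW})$ & $\mathrm{NW}\to\mathrm{NE}$ & -- & $\mathrm{NW}\to\mathrm{SE}$ & --\\
last of $\mathrm{Bottom}(\mathrm{NW})$ & $\mathrm{SW}\to\mathrm{NW}$ & -- & -- & $y_{tr}\to\mathrm{NW}$\\
first of $\mathrm{Left}(\mathrm{NE})$ & $\mathrm{NW}\to\mathrm{NE}$ & $\mathrm{SW}\to\mathrm{NE}$ & -- & $y_{br}\to\mathrm{NE}$\\
first of $\mathrm{Bottom}(\mathrm{NE})$ & $\mathrm{SE}\to\mathrm{NE}$ & -- & -- & --\\
last of $\mathrm{Left}(\mathrm{SE})$ & $\mathrm{SW}\to\mathrm{SE}$ & -- & $\mathrm{NW}\to\mathrm{SE}$ & --\\
first of $\mathrm{Top}(\mathrm{SE})$ & $\mathrm{SE}\to\mathrm{NE}$ & -- & -- & $\mathrm{SE}\to y_{bl}$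
\end{tabular}
\caption{The arcs at the eight list ends belonging to a $4$-corner $p$, before and after the modification at $p$. A dash means that the original arc stays.}
\label{tab:ends}
\end{table}

\begin{lemma}\label{lem:layout}
These lists satisfy \textup{(T)}, so they form a layout.
\end{lemma}

\begin{proof}
Let $e,e'$ be consecutive in a list of $z$.

Suppose that $z$ is positive and both arcs are original. Arcs are added only at ends, so $e,e'$ are consecutive in the original list, and their segments meet at a point $q$ inside a side of $Q_z$, a T-junction of the tiling. By Remark~\ref{rem:T}, (T) holds for the original lists, and the list ends concerned belong to box corners at $q$. Since $q$ is not a $4$-corner, these ends are not modified.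

Suppose that $z\in M_p$. A list of $z$ with two arcs belongs to a side of $S_z$ in the interior of the square, and $e,e'$ meet at a point of three rectangles of the dissection, a T-junction; Remark~\ref{rem:T} applies.

Suppose that $z$ is positive and both arcs were added. Since the original list is nonempty, they were added at the same end, hence at one window, and their other ends $x,y$ have rectangles $S_x,S_y$ consecutive along a side of the square. Place a rectangle for $z$ along that side, outside the square; the point where $S_x$, $S_y$ and the side meet becomes a T-junction, Remark~\ref{rem:T} applies, and the list ends concerned belong to $x$ and $y$.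

There remain the pairs of an original arc at a list end at $p$ and the added arc next to it. They are the eight rows of Table~\ref{tab:pairs}. In each row $d$ goes from the other end $x$ of $e$ to the other end $y$ of $e'$ and has the other color. The positions required by (T) are: $e$ last in its list at $x$, $e'$ first in its list at $y$, and $d$ first or last, as indicated, in its lists at $x$ and $y$. For lists of $\mathrm{SW},\mathrm{NW},\mathrm{NE},\mathrm{SE}$, each required position is an entry of Table~\ref{tab:ends} in the column of the case. In the first row, for instance, $\mathrm{SW}\to\mathrm{SE}$ is last of $\mathrm{Left}(\mathrm{SE})$, $\mathrm{SW}\to\mathrm{NE}$ is first of $\mathrm{Left}(\mathrm{NE})$, and $\mathrm{SE}\to\mathrm{NE}$ is first of $\mathrm{Top}(\mathrm{SE})$ and of $\mathrm{Bottom}(\mathrm{NE})$. For lists of $y_{bl},y_{br},y_{tl},y_{tr}$, the arc concerned joins the vertex to a vertex of $C_p$, so it is the only arc of its list and is both first and last.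
\end{proof}

\begin{table}[ht]
\centering
\small
\begin{tabular}{c|l|c|c|c|c}
case & list of $z$ & $e$ & $e'$ & $d$ & position of $d$\\ \hline
(D1) & $\mathrm{Right}(\mathrm{SW})$ & $\mathrm{SW}\to\mathrm{SE}$ & $\mathrm{SW}\to\mathrm{NE}$ & $\mathrm{SE}\to\mathrm{NE}$ & first\\
(D1) & $\mathrm{Left}(\mathrm{NE})$ & $\mathrm{SW}\to\mathrm{NE}$ & $\mathrm{NW}\to\mathrm{NE}$ & $\mathrm{SW}\to\mathrm{NW}$ & last\\
(D2) & $\mathrm{Right}(\mathrm{NW})$ & $\mathrm{NW}\to\mathrm{SE}$ & $\mathrm{NW}\to\mathrm{NE}$ & $\mathrm{SE}\to\mathrm{NE}$ & first\\
(D2) & $\mathrm{Left}(\mathrm{SE})$ & $\mathrm{SW}\to\mathrm{SE}$ & $\mathrm{NW}\to\mathrm{SE}$ & $\mathrm{SW}\to\mathrm{NW}$ & last\\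
(W) & $\mathrm{Right}(\mathrm{SW})$ & $\mathrm{SW}\to\mathrm{SE}$ & $\mathrm{SW}\to y_{bl}$ & $\mathrm{SE}\to y_{bl}$ & first\\
(W) & $\mathrm{Top}(\mathrm{SE})$ & $\mathrm{SE}\to y_{br}$ & $\mathrm{SE}\to\mathrm{NE}$ & $y_{br}\to\mathrm{NE}$ & first\\
(W) & $\mathrm{Left}(\mathrm{NE})$ & $y_{tr}\to\mathrm{NE}$ & $\mathrm{NW}\to\mathrm{NE}$ & $y_{tr}\to\mathrm{NW}$ & last\\
(W) & $\mathrm{Bottom}(\mathrm{NW})$ & $\mathrm{SW}\to\mathrm{NW}$ & $y_{tl}\to\mathrm{NW}$ & $\mathrm{SW}\to y_{tl}$ & last
\end{tabular}
\caption{The consecutive pairs $e,e'$ formed by an original arc and an added arc, with the arc $d$ required by condition (T).}
\label{tab:pairs}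
\end{table}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:glue} and Lemma~\ref{lem:layout}, it remains to show that $\mathcal{R}$ and $\mathcal{B}$ are strongly connected on $V$. They contain $\mathcal{R}_0$ and $\mathcal{B}_0$, which are strongly connected on $V^+$ by Lemma~\ref{lem:strong}. Let $y$ be a zero vertex, $y\in M_p$. In the dissection of the square, passing repeatedly to a rectangle touching the right side ends at the right side of the square, and passing to the left ends at the left side. So $y$ lies on a red directed path from $\mathrm{SW}$ to $\mathrm{NE}$. Passing upward and downward, $y$ lies on a blue directed path from $\mathrm{SE}$ to $\mathrm{NW}$. In both colors, the projection of $y$ is reachable from $V^+$ and reaches $V^+$.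
\end{proof}

This is where the irrational choices pay off. Because $\mathcal{R}_0$ and $\mathcal{B}_0$ are already strongly connected, every added arc lies on a directed cycle of its color, so the repairs at different $4$-corners can be chosen independently, and all diagonals can be made red.

\section{The converse}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The ``if'' part is Theorem~\ref{thm:main}. Let $(R_x)$ be a contact representation of $G$ in $\mathbb{R}^2/\Lambda$. The graph $G$ is simple and connected, with $n$ vertices and $3n$ edges; it is not planar because $3n>3n-6$.

\emph{Embedding.} Choose a point $c_x$ in the interior of each $R_x$ and, for each edge $xy$, a point $m_{xy}$ inside a segment shared by the boundaries of $R_x$ and $R_y$, all $m_{xy}$ distinct. Join $m_{xy}$ to $c_x$ inside $R_x$ and to $c_y$ inside $R_y$ by straight segments. Apart from $m_{xy}$ these segments lie in the interiors of $R_x$ and $R_y$, and segments from $c_x$ to distinct boundary points of $R_x$ meet only at $c_x$. So this is an embedding of $G$ in the torus.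

\emph{It is a triangulation.} Suppose that a face $f$ is not an open disc. A connected, noncompact, simply connected surface is an open disc, so $f$ contains a polygonal closed curve that is not contractible in $f$; splitting it at its crossings, we find a simple one, $c$. If $c$ is not contractible in the torus, its complement is an open annulus containing $G$, so $G$ is planar. If $c$ is contractible in the torus, it bounds a closed disc $\Delta$, and $\Delta\not\subset f$. The connected set $\Delta$ meets $f$ and its complement, hence meets $\partial f\subset G$; as $G$ is connected and disjoint from $c$, it lies in $\Delta$ and is planar. Both cases are impossible, so the embedding is cellular and has $2n$ faces by Euler's formula. A boundary walk of length $1$ needs a loop, and one of length $2$ needs parallel edges or $G=K_2$; so all faces have length at least $3$. The lengths add up to $2\cdot3n=3\cdot2n$, so all equal $3$, and a closed walk of length $3$ in a simple graph is a $3$-cycle.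

\emph{Condition \textup{(E)} and tiling.} Lift the embedding and the rectangles to the plane; each lifted vertex $u$ has a point $c_u$ in the interior of a planar rectangle $Q_u$. Distinct $Q_u$ have disjoint interiors: lifts of different rectangles by hypothesis, and lifts of the same rectangle because the quotient map is injective on it. A contractible $3$-cycle lifts to a simple closed curve $C$ through lifted vertices $x,y,z$, contained in $S=Q_x\cup Q_y\cup Q_z$. The three rectangles meet pairwise, at the lifted points $m$, so they have a common point $p$, and $S$ is compact and star-shaped about $p$. From a point outside $S$, the ray pointing away from $p$ avoids $S$, so the point lies in the exterior of $C$. Hence the interior of $C$ is contained in $S$. A lifted vertex $u$ inside $C$ would have $c_u\in\operatorname{int}Q_u\cap S$, so $Q_u$ would overlap one of $Q_x,Q_y,Q_z$ in an open set. So there is no vertex inside $C$. An edge inside $C$ would join two of $x,y,z$ and be parallel to an edge of $C$, which is impossible because the lifted graph is simple (Section~\ref{sec:prelim}). Thus the interior of $C$ is a face of the lifted embedding, and the given $3$-cycle bounds its projection: (E) holds.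

Finally, the boundary of any face is a contractible $3$-cycle, and by (J) a lift of the face is the interior of such a curve $C$; so the face is covered by rectangles. The vertices and edges are covered by construction. Hence the rectangles tile the torus.
\end{proof}

\begin{remark}
The hypothesis of the conjecture is sufficient but not necessary. In any toroidal triangulation with graph $K_7$, a contractible $3$-cycle bounds a closed disc. If the disc contains no vertex in its interior, it contains no edge there either, and it is a face. If it contains a vertex, then all other vertices, being adjacent to it, lie in the disc, and so do all edges with an end in the interior; together with the $3$-cycle these are all edges, and $K_7$ would be planar. So (E) holds, and $K_7$ is the contact graph of seven pairwise touching rectangles tiling a toric parallelogram, as in Example~\ref{ex:brick}, although it has $\binom73=35$ triangles and only $14$ faces.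
\end{remark}

\begin{thebibliography}{9}

\bibitem{KH}
Kant and He, Theoret. Comput. Sci. 172 (1997).

\bibitem{KK}
Ko\'zmi\'nski and Kinnen, 1985.

\bibitem{SGT}
Problem Session of SGT 2018,
\texttt{http://www.lirmm.fr/\textasciitilde goncalves/sgt2018/uploads/main.pdf}.

\end{thebibliography}
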